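\title{Gaps in constant Jordan types: a proof of Rickard's conjecture}

\begin{abstract}
Let $E$ be an elementary abelian $p$-group of rank at least $2$ and let $k$ be an algebraically closed field of characteristic $p$. We prove a conjecture of Rickard: if a $kE$-module of constant Jordan type has no Jordan blocks of length $i$, where $1\le i\le p-1$, then the number of its blocks of length greater than $i$ is divisible by $p$. The proof counts the long blocks by a trace over the ring of dual numbers, and this trace vanishes because a regular function on the punctured plane cannot be homogeneous of negative degree. With determinants in place of traces we obtain a stronger statement for two commuting operators in any characteristic: $q$ consecutive missing lengths force divisibility by the smallest power of $p$ exceeding $q$, and in characteristic $0$ they force the long blocks to be absent.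
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Constant Jordan type}

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E=(\mathbb{Z}/p)^r$ an elementary abelian $p$-group of rank $r$ with generators $g_1,\dots,g_r$. Put $X_j=g_j-1$. Since $X_j^p=g_j^p-1=0$, we have
\[
kE\cong k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p),
\]
and a finitely generated $kE$-module $M$ is a finite-dimensional $k$-vector space with $r$ commuting operators whose $p$-th powers vanish. For $0\neq\alpha=(\alpha_1,\dots,\alpha_r)\in\mathbb{A}^r(k)$ put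
\[
X_\alpha=\alpha_1X_1+\dots+\alpha_rX_r .
\]
Then $X_\alpha^p=\sum_j\alpha_j^pX_j^p=0$. So $M$, regarded as a module over $k[t]/(t^p)$ with $t$ acting as $X_\alpha$, is a direct sum of Jordan blocks $[j]=k[t]/(t^j)$ with $1\le j\le p$. The multiset of block lengths is the \emph{Jordan type} of $M$ at $\alpha$; we write it multiplicatively, so that $[p]^m[j]$ means $m$ blocks of length $p$ and one of length $j$. The module $M$ has \emph{constant Jordan type} if its Jordan type is the same at every $\alpha\ne0$. Direct sums of such modules are again such modules.

For $r=1$ the operators $X_\alpha$ are nonzero multiples of each other, so every module has constant Jordan type and every multiset of lengths occurs. For $r\ge2$ the operators $X_\alpha$ form a family over the projective space $\mathbb{P}^{r-1}$, and one may ask which multisets survive.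

\subsection{Examples from symmetry}\label{sec:examples}

Let $S=k[X_1,\dots,X_r]$ with the action of $GL_r(k)$ by linear substitutions, and let $\mathfrak{m}=(X_1,\dots,X_r)$.

\begin{lemma}\label{lem:sym}
Let $I\subseteq J$ be $GL_r(k)$-stable ideals of $S$ such that $J/I$ is finite-dimensional. Then all $X_\alpha$ with $\alpha\neq0$ act on $J/I$ with the same Jordan form. The ideals $\mathfrak{m}^j$ are stable, and so is $(X_1^Q,\dots,X_r^Q)$ when $Q$ is a power of $p$.
\end{lemma}

\begin{proof}
Choose $g\in GL_r(k)$ with $g(X_1)=X_\alpha$. It induces a linear bijection of $J/I$ with $g(X_1v)=X_\alpha\,g(v)$, which conjugates multiplication by $X_1$ into multiplication by $X_\alpha$. The ideal $\mathfrak{m}$ is generated by all linear forms, and $(X_1^Q,\dots,X_r^Q)$ is generated by all $Q$-th powers of linear forms, because $(\sum_j a_jX_j)^Q=\sum_j a_j^QX_j^Q$.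
\end{proof}

\begin{example}\label{ex:basic}
The following $kE$-modules have constant Jordan type by Lemma~\ref{lem:sym}. We read off the type from the action of $X_1$ on monomials.
\begin{enumerate}
\item[(a)] The free module $kE$ has type $[p]^{p^{r-1}}$: each monomial $\mu$ in $X_2,\dots,X_r$ with exponents less than $p$ generates the block spanned by $\mu,X_1\mu,\dots,X_1^{p-1}\mu$.
\item[(b)] The augmentation ideal $\mathfrak{m}/(X_1^p,\dots,X_r^p)$ has type $[p]^{p^{r-1}-1}[p-1]$: only the block of $\mu=1$ changes, and it loses its generator.
\item[(c)] For $r=2$ and $1\le j\le p$, the module $S/\mathfrak{m}^{j}$ has type $[1][2]\cdots[j]$: the monomial $X_2^b$ with $0\le b<j$ generates a block of length $j-b$.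
\end{enumerate}
\end{example}

In (c) there are few blocks, and no length below the largest one is skipped. In (a) and (b) lengths are skipped, and above each skipped length $i\le p-1$ there are $p^{r-1}$ blocks. In (b) with $r\ge2$ the separate multiplicities $p^{r-1}-1$ and $1$ are prime to $p$; only their sum is divisible by $p$. These examples suggest that a missing length constrains the \emph{total} number of longer blocks.

\subsection{Results}

The following statement was conjectured by Rickard (MSRI 2008); see \cite{notes}.

\begin{theorem}\label{thm:A}
Let $r\ge2$, let $M$ be a finitely generated $kE$-module of constant Jordan type, and let $1\le i\le p-1$. If $M$ has no Jordan blocks of length $i$, then the number $n$ of Jordan blocks of length $>i$ is divisible by $p$.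
\end{theorem}

The proof uses only two of the operators $X_j$, and neither their nilpotence nor the characteristic of $k$ plays a role until the last line. To state the general result, recall how kernels count blocks. Let $Z$ be an endomorphism of a finite-dimensional space over an algebraically closed field. A Jordan block of length $j$ with eigenvalue $0$ contributes $\min(j,m)$ to $\dim\operatorname{Ker}Z^m$, and a block with nonzero eigenvalue contributes $0$. Hence, for $m\ge1$,
\begin{equation}\label{eq:count}
\dim\operatorname{Ker}Z^m-\dim\operatorname{Ker}Z^{m-1}=\#\{\text{blocks with eigenvalue $0$ and length}\ge m\}.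
\end{equation}

Let $k$ be an algebraically closed field of any characteristic, let $X,Y$ be commuting endomorphisms of a finite-dimensional $k$-vector space $V$, not necessarily nilpotent, and let $i,q\ge1$ and $n\ge0$ be integers. We consider the following condition on the operators $Z=aX+bY$ with $(a,b)\in k^2\setminus0$.
\begin{quote}
$(H_{i,q})$\quad $\dim\operatorname{Ker}Z^{i-1}$ is independent of $(a,b)$, and for all $(a,b)$
\[
\dim\operatorname{Ker}Z^{m}-\dim\operatorname{Ker}Z^{m-1}=n\qquad(m=i,i+1,\dots,i+q).
\]
\end{quote}
By \eqref{eq:count}, the second part says that among the blocks of $Z$ with eigenvalue $0$ there are none of lengths $i,\dots,i+q-1$ and exactly $n$ of length $\ge i+q$.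

\begin{theorem}\label{thm:B}
Suppose that $V,X,Y$ satisfy $(H_{i,q})$ with the integer $n$.
\begin{enumerate}
\item[(a)] If $\operatorname{char}k=0$, then $n=0$.
\item[(b)] If $\operatorname{char}k=p>0$, then $p^s\mid n$, where $p^s$ is the smallest power of $p$ with $p^s>q$.
\item[(c)] In characteristic $p$, whenever $i+q\le p^s$, the value $p^s$ is best possible: the integers $n$ that occur, as $V,X,Y$ vary, are exactly the non-negative multiples of $p^s$. In particular, for $E$ of rank $2$ and any $1\le i\le p-1$, the numbers $n$ that occur in Theorem~\ref{thm:A} are exactly the non-negative multiples of $p$.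
\end{enumerate}
\end{theorem}

Section~\ref{sec:idea} shows the method when all blocks have length $2$. Section~\ref{sec:free} attaches to each $Z$ a free module of rank $n$ over $k[\varepsilon]/(\varepsilon^{q+1})$ and studies how it varies with $Z$. Theorem~\ref{thm:A} follows in Section~\ref{sec:trace} from traces on this module, and Theorem~\ref{thm:B} in Section~\ref{sec:det} from determinants. Section~\ref{sec:hyp} tests the hypotheses, and Section~\ref{sec:cor} collects consequences, among them a theorem of Benson on modules with one block of length less than $p$.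

\section{The idea: blocks of length two}\label{sec:idea}

Suppose that $X,Y$ commute and that every $Z=aX+bY$ with $(a,b)\ne0$ is nilpotent of type $[2]^n$. For $p=2$, this is the whole situation of Theorem~\ref{thm:A}, restricted to $X=X_1$ and $Y=X_2$. We want to show that $n=0$ in $k$, so we look for an element of $k$ that equals $n$ and has a reason to vanish.

The ordinary trace of $Z$ is $0$ and does not see $n$. But type $[2]^n$ means that $V$ is a free module of rank $n$ over the dual numbers $A=k[\varepsilon]/(\varepsilon^2)$, with $\varepsilon$ acting as $Z$, and there is a trace over $A$. We recall the facts about such traces that we use. Let $R$ be a commutative ring, $F$ a free $R$-module of finite rank and $T$ an $R$-linear endomorphism of $F$. The trace $\operatorname{tr}_R(T\mid F)$ and the determinant $\det_R(T\mid F)$ are those of the matrix of $T$ in any basis; they do not depend on the basis. If $\varphi\colon R\to R'$ is a ring homomorphism and $C$ is a square matrix over $R$, then $\operatorname{tr}\varphi(C)=\varphi(\operatorname{tr}C)$ and $\det\varphi(C)=\varphi(\det C)$.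

Over $A$, the operator $Z$ is the scalar matrix $\varepsilon I_n$, and its trace is $n\varepsilon$. The operators $X$ and $Y$ commute with $Z$, so they are $A$-linear. Let $\tau_X(a,b),\tau_Y(a,b)\in k$ be the coefficients of $\varepsilon$ in their traces over $A$. Linearity of the trace gives
\[
a\,\tau_X(a,b)+b\,\tau_Y(a,b)=n .
\]
Replacing $(a,b)$ by $(\lambda a,\lambda b)$ multiplies the operator $\varepsilon$ by $\lambda$, and so divides the coefficient of $\varepsilon$ by $\lambda$: the functions $\tau_X,\tau_Y$ are homogeneous of degree $-1$. Such a function on $k^2\setminus0$ should either have a pole or be zero.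

\begin{example}[$n=1$]\label{ex:n1}
Let $\dim V=2$, let $X$ have type $[2]$, and let $Y$ be nilpotent and commute with $X$. Since $V\cong k[X]/(X^2)$ is cyclic, $Y$ is multiplication by an element of $k[X]/(X^2)$, and $Y=cX$ by nilpotence. Then $Z=(a+bc)X$. Where $a+bc\ne0$, the module $V$ is free of rank $1$ over $A$ and $X=(a+bc)^{-1}\varepsilon$, so
\[
\tau_X=\frac{1}{a+bc},\qquad\tau_Y=\frac{c}{a+bc},\qquad a\tau_X+b\tau_Y=1 .
\]
The pole lies on the line $a+bc=0$, where $Z=0$ and the type drops to $[1]^2$.
\end{example}

\begin{example}[$n=2$, $p=2$]\label{ex:n2}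
Let $V=k[X,Y]/(X^2,Y^2)$ with $\operatorname{char}k=2$, and let $\varepsilon=X+tY$ with $t\in k$. The elements $1$, $Y$, $\varepsilon\cdot 1=X+tY$, $\varepsilon Y=XY$ form a $k$-basis of $V$, so $1,Y$ is an $A$-basis for every $t$. From $X\cdot1=\varepsilon\cdot 1-tY$, $X\cdot Y=\varepsilon Y$, $Y\cdot 1=Y$ and $Y\cdot Y=0$ we get the matrices
\[
X=\begin{pmatrix}\varepsilon&0\\-t&\varepsilon\end{pmatrix},\qquad
Y=\begin{pmatrix}0&0\\1&0\end{pmatrix}.
\]
Their entries are polynomials in $t$, and $\tau_X(1,t)=2=0$, $\tau_Y(1,t)=0$.
\end{example}

Two things remain to be done in general. When $Z$ has blocks of several lengths, $V$ is not a free module, and we need a substitute on which $X$ and $Y$ still act. And we must prove that constant Jordan type excludes poles, by finding bases that depend polynomially on the parameter, as in Example~\ref{ex:n2}.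

\section{A free module over a truncated polynomial ring}\label{sec:free}

In this section $k$ is algebraically closed of any characteristic, $V,X,Y$ satisfy $(H_{i,q})$ with the integer $n$, and
\[
A=k[\varepsilon]/(\varepsilon^{q+1}).
\]

\subsection{The module at one point}

A decomposition of $V$ into Jordan blocks of $Z$ is not canonical, and $X,Y$ need not respect it, so we cannot simply discard the short blocks. The kernels of the powers of $Z$ are canonical. For $(a,b)\ne0$ and $Z=aX+bY$ put
\[
N_{a,b}=\operatorname{Ker}Z^{i+q}/\operatorname{Ker}Z^{i-1},
\]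
where $\operatorname{Ker}Z^0=0$. Since $Z^{q+1}$ maps $\operatorname{Ker}Z^{i+q}$ into $\operatorname{Ker}Z^{i-1}$, this is an $A$-module with $\varepsilon$ acting as $Z$. Since $X$ and $Y$ commute with $Z$, they preserve both kernels and act $A$-linearly on $N_{a,b}$.

\begin{lemma}\label{lem:free}
$N_{a,b}$ is a free $A$-module of rank $n$.
\end{lemma}

\begin{proof}
Decompose $V$ into Jordan blocks of $Z$; kernels of powers of $Z$, and hence $N_{a,b}$, decompose accordingly. Blocks with nonzero eigenvalue contribute $0$. In a block $k[u]/(u^j)$, with $Z$ acting as $u$, the kernel of $u^m$ is a cyclic submodule of dimension $\min(j,m)$. So the block contributes a cyclic $A$-module of dimension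
\[
\min(j,i+q)-\min(j,i-1)=
\begin{cases}
0 & \text{if } j\le i-1,\\
j-i+1 & \text{if } i\le j\le i+q-1,\\
q+1 & \text{if } j\ge i+q.
\end{cases}
\]
By $(H_{i,q})$ the middle case does not occur and the last case occurs $n$ times. A cyclic $A$-module of dimension $q+1$ is isomorphic to $A$.
\end{proof}

The middle case consists of exactly the lengths that would give nonfree summands. This is the role of the missing lengths in the proof.

\subsection{Scaling}

For $\lambda\in k^\times$ let $\sigma_\lambda$ be the $k$-algebra automorphism of $A$ with $\sigma_\lambda(\varepsilon)=\lambda^{-1}\varepsilon$. It multiplies the coefficient of $\varepsilon^l$ by $\lambda^{-l}$.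

\begin{lemma}\label{lem:scale}
The modules $N_{a,b}$ and $N_{\lambda a,\lambda b}$ have the same underlying vector space, the same actions of $X$ and $Y$, and the same $A$-bases. If $T\in\{X,Y\}$ has matrix $C$ on $N_{a,b}$ in some $A$-basis, then it has matrix $\sigma_\lambda(C)$ on $N_{\lambda a,\lambda b}$ in the same basis.
\end{lemma}

\begin{proof}
We have $\operatorname{Ker}(\lambda Z)^m=\operatorname{Ker}Z^m$ for all $m$, so the spaces and the actions agree. Elements $e_1,\dots,e_n$ form an $A$-basis of $N_{a,b}$ if and only if the $Z^le_j$ with $0\le l\le q$, $1\le j\le n$ form a $k$-basis, and this condition does not change when $Z$ is replaced by $\lambda Z$. Finally, for $c_{hjl}\in k$,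
\[
Te_j=\sum_{h,l}c_{hjl}\,Z^le_h=\sum_{h,l}c_{hjl}\lambda^{-l}\,(\lambda Z)^le_h ,
\]
so the entry $\sum_lc_{hjl}\varepsilon^l$ of $C$ is replaced by $\sum_lc_{hjl}\lambda^{-l}\varepsilon^l$.
\end{proof}

\subsection{The family along a line}

Every nonzero $(a,b)$ is a scalar multiple of a point $(1,t_0)$ or of a point $(s_0,1)$, so by Lemma~\ref{lem:scale} it is enough to control $N_{a,b}$ along these two affine lines. The advantage is that the coordinate ring $k[t]$ of a line is a principal ideal domain. The difficulty is that the kernel of a matrix over $k[t]$ can be smaller than the kernels of its specializations: multiplication by $t$ on $k[t]$ is injective, but its value at $t=0$ is not. Constant rank excludes this.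

For a $k[t]$-module $P$ and $t_0\in k$, write $P(t_0)=P/(t-t_0)P$ for the fiber at $t_0$, and $f(t_0)$ for the map induced on fibers by a $k[t]$-linear map $f$.

\begin{lemma}\label{lem:smith}
Let $f\colon P\to P'$ be a map of finitely generated free $k[t]$-modules such that $f(t_0)$ has the same rank $\rho$ for every $t_0\in k$. Then $\operatorname{Ker}f$ is a direct summand of $P$ of rank $\operatorname{rk}P-\rho$, the module $\operatorname{Coker}f$ is free of rank $\operatorname{rk}P'-\rho$, and $(\operatorname{Ker}f)(t_0)=\operatorname{Ker}(f(t_0))$ inside $P(t_0)$ for all $t_0$.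
\end{lemma}

\begin{proof}
By the Smith normal form over a principal ideal domain, there are bases $(u_l)$ of $P$ and $(u'_l)$ of $P'$ and nonzero polynomials $d_1,\dots,d_e$ such that $f(u_l)=d_lu'_l$ for $l\le e$ and $f(u_l)=0$ for $l>e$. These bases reduce to bases of the fibers, so the rank of $f(t_0)$ is the number of $l\le e$ with $d_l(t_0)\neq0$. Since $k$ is infinite, some $t_0$ is a root of no $d_l$, and so $\rho=e$. Therefore no $d_l$ has a root in $k$, and since $k$ is algebraically closed, the $d_l$ are nonzero constants. It follows that $\operatorname{Ker}f$ has the basis $(u_l)_{l>e}$, that $\operatorname{Coker}f$ has as a basis the images of $(u'_l)_{l>e}$, and that $\operatorname{Ker}(f(t_0))$ has as a basis the images of $(u_l)_{l>e}$.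
\end{proof}

Let $X$, $Y$ and $Z(t)=X+tY$ act $k[t]$-linearly on $V[t]=V\otimes_kk[t]$. Put
\[
K_m=\operatorname{Ker}Z(t)^m\subseteq V[t],\qquad \mathcal{N}=K_{i+q}/K_{i-1}.
\]
As before, $\mathcal{N}$ is a module over $A[t]=k[t][\varepsilon]/(\varepsilon^{q+1})$ with $\varepsilon$ acting as $Z(t)$, and $X,Y$ act $A[t]$-linearly.

\begin{lemma}\label{lem:family}
$\mathcal{N}$ is a free $A[t]$-module of rank $n$, and $\mathcal{N}(t_0)=N_{1,t_0}$ for every $t_0\in k$, compatibly with the actions of $X$, $Y$ and $\varepsilon$.
\end{lemma}

\begin{proof}
\emph{Fibers.} The fiber of $V[t]$ at $t_0$ is $V$, and $Z(t)$ induces $Z(t_0)=X+t_0Y$. By $(H_{i,q})$, the dimensions of $\operatorname{Ker}Z(t_0)^{i-1}$ and $\operatorname{Ker}Z(t_0)^{i+q}$ do not depend on $t_0$, and they differ by $(q+1)n$. By Lemma~\ref{lem:smith}, $K_{i-1}$ and $K_{i+q}$ are direct summands of $V[t]$ whose ranks differ by $(q+1)n$ and whose fibers are these kernels. A $k[t]$-linear projection of $V[t]$ onto $K_{i-1}$ restricts to a projection of $K_{i+q}$ onto $K_{i-1}$, so the sequence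
\[
0\to K_{i-1}\to K_{i+q}\to\mathcal{N}\to0
\]
splits over $k[t]$. Hence $\mathcal{N}$ is isomorphic to a submodule of $V[t]$, so it is free over $k[t]$, of rank $(q+1)n$. A split sequence stays exact on fibers, which gives $\mathcal{N}(t_0)=N_{1,t_0}$. All maps involved commute with $X$ and $Y$, hence with $\varepsilon$.

\emph{Freeness over $A[t]$.} By Lemma~\ref{lem:free}, each fiber is isomorphic to $A^n$, on which $\varepsilon$ has rank $qn$. By Lemma~\ref{lem:smith} applied to $\varepsilon\colon\mathcal{N}\to\mathcal{N}$, the module $\mathcal{N}/\varepsilon\mathcal{N}$ is free over $k[t]$ of rank $n$. Lift a basis to elements $e_1,\dots,e_n$ of $\mathcal{N}$, let $\phi\colon A[t]^n\to\mathcal{N}$ be the $A[t]$-linear map that they define, and let $U$ be its image. Then $\mathcal{N}=U+\varepsilon\mathcal{N}$. Substituting this equation into itself and using $\varepsilon U\subseteq U$, we get $\mathcal{N}=U+\varepsilon^{q+1}\mathcal{N}=U$. So $\phi$ is a surjection between free $k[t]$-modules of the same rank $(q+1)n$. Its kernel is a submodule of rank $0$ of a free module, hence zero.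
\end{proof}

An $A[t]$-basis of $\mathcal{N}$ reduces to an $A$-basis of each fiber. The matrices of $X$ and $Y$ in such a basis give the statement that we shall use. Its second half follows from the first by exchanging $X$ and $Y$, which preserves $(H_{i,q})$.

\begin{corollary}\label{cor:matrices}
There are $n\times n$ matrices $C_X(t),C_Y(t)$ over $A[t]$ such that, for each $t_0\in k$, the matrices $C_X(t_0),C_Y(t_0)$ represent $X$ and $Y$ in some $A$-basis of $N_{1,t_0}$. There are matrices $C'_X(s),C'_Y(s)$ over $A[s]$ with the same property for the modules $N_{s_0,1}$, $s_0\in k$.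
\end{corollary}

\section{Traces: proof of Theorem~\ref{thm:A}}\label{sec:trace}

The next lemma says that the line bundle $\mathcal{O}(-l)$ on $\mathbb{P}^1$ has no nonzero global sections for $l\ge1$; the two polynomials are the expressions of a section in the two standard charts.

\begin{lemma}\label{lem:vanish}
Let $l\ge1$ and let $f\colon k^2\setminus0\to k$ satisfy $f(\lambda a,\lambda b)=\lambda^{-l}f(a,b)$ for all $\lambda\in k^\times$. Suppose that there are polynomials $g,h$ with $f(1,t_0)=g(t_0)$ and $f(s_0,1)=h(s_0)$ for all $t_0,s_0\in k$. Then $f=0$.
\end{lemma}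

\begin{proof}
For $t_0\neq0$ we have $(t_0^{-1},1)=t_0^{-1}(1,t_0)$, so $h(t_0^{-1})=t_0^{\,l}g(t_0)$. A nonzero Laurent polynomial has finitely many roots in the infinite set $k^\times$, so $h(t^{-1})=t^lg(t)$ in $k[t,t^{-1}]$. The left side involves only powers $t^m$ with $m\le0$, and the right side only powers with $m\ge l\geq1$. Hence $g=h=0$, and $f=0$ by homogeneity.
\end{proof}

\begin{proposition}\label{prop:trace}
If $V,X,Y$ satisfy $(H_{i,q})$ with the integer $n$, then $n=0$ in $k$.
\end{proposition}

\begin{proof}
For $T\in\{X,Y\}$ let $\tau_T(a,b)\in k$ be the coefficient of $\varepsilon$ in $\operatorname{tr}_A(T\mid N_{a,b})$; this is defined by Lemma~\ref{lem:free}. By Lemma~\ref{lem:scale}, $\operatorname{tr}_A(T\mid N_{\lambda a,\lambda b})=\sigma_\lambda\bigl(\operatorname{tr}_A(T\mid N_{a,b})\bigr)$, so $\tau_T$ is homogeneous of degree $-1$. By Corollary~\ref{cor:matrices}, $\tau_T(1,t_0)$ is the value at $t_0$ of the coefficient of $\varepsilon$ in $\operatorname{tr}C_T(t)\in A[t]$, which is a polynomial in $t$; in the same way $\operatorname{tr}C'_T(s)$ gives a polynomial for $\tau_T(s_0,1)$. Lemma~\ref{lem:vanish}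 shows that $\tau_X=\tau_Y=0$.

On the other hand, $aX+bY$ acts on the free module $N_{a,b}$ of rank $n$ as the scalar $\varepsilon$, so
\[
a\operatorname{tr}_A(X\mid N_{a,b})+b\operatorname{tr}_A(Y\mid N_{a,b})=n\varepsilon .
\]
Since $q\ge1$, we have $\varepsilon\ne0$ in $A$, and the coefficients of $\varepsilon$ give $n=a\tau_X+b\tau_Y=0$ in $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $V=M$, $X=X_1$, $Y=X_2$; here we use $r\ge2$. For $(a,b)\ne0$ the operator $Z=aX+bY$ is $X_\alpha$ with $\alpha=(a,b,0,\dots,0)\neq0$. Since $M$ has constant Jordan type, the dimensions $\dim\operatorname{Ker}Z^m$ do not depend on $(a,b)$. Since there are no blocks of length $i$, the number of blocks of length $\ge i$ equals the number $n$ of blocks of length $\ge i+1$. By \eqref{eq:count}, $(H_{i,1})$ holds with this $n$, and Proposition~\ref{prop:trace} gives $p\mid n$.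
\end{proof}

\begin{remark}\label{rem:used}
The proof uses less than constant Jordan type. Let $W$ be some $2$-dimensional linear subspace of $\mathbb{A}^r(k)$, and suppose that for $0\ne\alpha\in W$ the dimensions $\dim\operatorname{Ker}X_\alpha^m$ with $m=i-1,i,i+1$ are constant and $X_\alpha$ has no blocks of length $i$. This is $(H_{i,1})$ for $X_\beta,X_\gamma$, where $\beta,\gamma$ is a basis of $W$. So for $0\neq\alpha\in W$ the number of blocks of $X_\alpha$ of length $>i$ is divisible by $p$.
\end{remark}

\section{Determinants: proof of Theorem~\ref{thm:B}}\label{sec:det}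

Part (a) is contained in Proposition~\ref{prop:trace}. For part (b) we need more when $q\ge p$. Treating the missing lengths one at a time yields only $p\mid n$, because the number of longer blocks is the same $n$ each time. Traces of powers give nothing new either, since $\operatorname{tr}_A(Z^l\mid N_{a,b})=n\varepsilon^l$. The trace is only the first coefficient of the characteristic polynomial, however, and the other coefficients of $\det(1+w\varepsilon I_n)=(1+w\varepsilon)^n$ are the elements $\binom nl\varepsilon^l$. The determinant is not additive, so we cannot treat $X$ and $Y$ separately. Instead we take the determinant of a generic combination $1+z_1X+z_2Y$, whose coefficients $z_1,z_2$ are indeterminates independent of $(a,b)$.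

\begin{proposition}\label{prop:det}
If $V,X,Y$ satisfy $(H_{i,q})$ with the integer $n$, then $\binom nl=0$ in $k$ for $1\le l\le q$.
\end{proposition}

\begin{proof}
For $(a,b)\ne0$, the operator $1+z_1X+z_2Y$ acts on the free $A[z_1,z_2]$-module $N_{a,b}\otimes_kk[z_1,z_2]$ of rank $n$. Write its determinant as
\[
\Delta(a,b)=\sum_{l=0}^{q}\sum_{u,v\ge0}\delta_{l,u,v}(a,b)\,\varepsilon^lz_1^uz_2^v,\qquad\delta_{l,u,v}(a,b)\in k .
\]
Extend $\sigma_\lambda$ to $A[z_1,z_2]$ by fixing $z_1$ and $z_2$. By Lemma~\ref{lem:scale}, $\Delta(\lambda a,\lambda b)=\sigma_\lambda(\Delta(a,b))$, so $\delta_{l,u,v}$ is homogeneous of degree $-l$. By Corollary~\ref{cor:matrices}, $\delta_{l,u,v}(1,t_0)$ is the value at $t_0$ of the coefficient of $\varepsilon^lz_1^uz_2^v$ in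
\[
\det\bigl(I_n+z_1C_X(t)+z_2C_Y(t)\bigr)\in A[t][z_1,z_2],
\]
which is a polynomial in $t$; the matrices $C'_X(s),C'_Y(s)$ give a polynomial for $\delta_{l,u,v}(s_0,1)$. By Lemma~\ref{lem:vanish}, $\delta_{l,u,v}=0$ for $1\le l\le q$. Thus $\Delta(a,b)\in k[z_1,z_2]$.

Fix $(a,b)\neq0$ and substitute $z_1=aw$, $z_2=bw$ with an indeterminate $w$. The matrix of $1+z_1X+z_2Y$ becomes that of $1+wZ$, namely $(1+w\varepsilon)I_n$. Hence
\[
(1+w\varepsilon)^n=\sum_{l=0}^{q}\binom nl w^l\varepsilon^l
\]
lies in $k[w]\subseteq A[w]$. Since $1,\varepsilon,\dots,\varepsilon^q$ is a basis of $A[w]$ over $k[w]$, the claim follows.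
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
We may assume $n>0$. Write $n=p^em$ with $p\nmid m$. In $k[w]$,
\[
(1+w)^n=(1+w^{p^e})^m=1+m\,w^{p^e}+\cdots,
\]
so $\binom{n}{p^e}=m\neq0$ in $k$; this is a case of Lucas' theorem. By Proposition~\ref{prop:det}, $p^e>q$. Hence $e\ge s$ and $p^s\mid n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(c)]
Put $Q=p^s$, assume $i+q\le Q$, and let $V_0=k[X,Y]/(X^Q,Y^Q)$. By Lemma~\ref{lem:sym}, every $Z=aX+bY$ with $(a,b)\ne0$ acts on $V_0$ with the Jordan form of $X$. This consists of $Q$ nilpotent blocks of length $Q$, generated by $1,Y,\dots,Y^{Q-1}$. For $c\ge0$, each $Z$ acts on $V_0^{\oplus c}$ with $cQ$ blocks of length $Q$ and no others, so by \eqref{eq:count} the difference $\dim\operatorname{Ker}Z^m-\dim\operatorname{Ker}Z^{m-1}$ is $cQ$ for $1\le m\le Q$. As $i+q\le Q$, the condition $(H_{i,q})$ holds with $n=cQ$. Together with (b) this describes the integers $n$ that occur.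

For $q=1$ we have $Q=p$ and $V_0=kE$ with $E$ of rank $2$. So $(kE)^{\oplus c}$ has constant Jordan type $[p]^{cp}$ and realizes $n=cp$ in Theorem~\ref{thm:A} for every $1\le i\le p-1$.
\end{proof}

\begin{remark}
For $kE$-modules part (b) gives nothing beyond $p\mid n$: if $n>0$, there is a block of length $\ge i+q$, so $i+q\le p$, $q<p$ and $s=1$. The higher powers of $p$ appear for operators with longer blocks, such as those on $V_0$ above.
\end{remark}

\section{The hypotheses}\label{sec:hyp}

Each of the following examples drops one hypothesis, and the conclusion fails.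

\emph{Rank at least $2$.} For $r=1$ the module $k[t]/(t^p)$ has one block of length $p$ and no others, so $n=1$ for every $1\le i\le p-1$. The step that fails is Lemma~\ref{lem:vanish}: on $k\setminus0$ the function $a\mapsto a^{-1}$ is regular and homogeneous of degree $-1$.

\emph{No blocks of length $i$.} For $r=2$ and $1\le i\le p-1$, the module $S/\mathfrak{m}^{i+1}$ of Example~\ref{ex:basic}(c) has type $[1][2]\cdots[i+1]$. It has a single block of length $i$, and exactly one block of length $>i$. Here $\operatorname{Ker}Z^{i+1}/\operatorname{Ker}Z^{i-1}\cong A\oplus k$ over $A=k[\varepsilon]/(\varepsilon^2)$, which is not free.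

\emph{Constancy of $\dim\operatorname{Ker}Z^{i-1}$}, used in Lemma~\ref{lem:family}. Let $U=k[u]/(u^3)$ and $V=U\oplus U$, with $X$ acting as $(u,1)$ and $Y$ as $(0,u)$, so that $Z$ acts as $(au,\,a+bu)$. The blocks with eigenvalue $0$ are $[3]$ if $a\neq0$ and $[1]^3[3]$ if $a=0$. The second part of $(H_{2,1})$ holds with $n=1$, but $\dim\operatorname{Ker}Z$ takes the values $1$ and $4$.

\emph{Commutativity}, used to let $X$ and $Y$ act $A$-linearly on $N_{a,b}$. Define $X,Y$ by
\[
aX+bY=\begin{pmatrix}0&a&0\\ b&0&a\\ 0&-b&0\end{pmatrix}.
\]
The characteristic polynomial is $\lambda^3-(ab-ab)\lambda=\lambda^3$, and the rank is $2$ for $(a,b)\ne0$. So every such matrix has type $[3]$, and the conditions in $(H_{1,1})$ hold with $n=1$. The matrices $X$ and $Y$ do not commute: the upper left entries of $XY$ and $YX$ are $1$ and $0$.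

\emph{Algebraic closure}, used in Lemma~\ref{lem:smith}. Let $k=\mathbb{R}$ and regard $V=\mathbb{C}[u]/(u^2)$ as a real vector space of dimension $4$, with $X=u$ and $Y=\sqrt{-1}\,u$. For real $(a,b)\ne0$ the operator $Z=(a+b\sqrt{-1})u$ has type $[2]^2$, so the conditions in $(H_{1,1})$ hold with $n=2\ne0$ in characteristic $0$.

\section{Consequences}\label{sec:cor}

\begin{corollary}[Isolated lengths]\label{cor:isolated}
Let $r\ge2$, let $M$ be a finitely generated $kE$-module of constant Jordan type, and let $2\le i\le p-1$. If there are no blocks of lengths $i-1$ and $i+1$, then the number of blocks of length $i$ is divisible by $p$.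
\end{corollary}

\begin{proof}
The number of blocks of length $>i-1$ is divisible by $p$ by Theorem~\ref{thm:A}. So is the number of blocks of length $>i+1$: by Theorem~\ref{thm:A} if $i+1\le p-1$, and because it is $0$ if $i+1=p$. The difference counts the blocks of lengths $i$ and $i+1$, and there are none of length $i+1$.
\end{proof}

The next statement is a theorem of Benson.

\begin{corollary}[One non-projective block]\label{cor:benson}
Let $r\ge2$ and let $M$ have constant Jordan type $[p]^m[j]$ with $1\le j\le p-1$. Then $j\in\{1,p-1\}$.
\end{corollary}

\begin{proof}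
Otherwise $2\le j\le p-2$. Then the lengths $j-1$ and $j+1$ do not occur, and Corollary~\ref{cor:isolated} gives $p\mid1$, which is absurd.
\end{proof}

Both values occur: $j=1$ for the trivial module $k$, and $j=p-1$ for the augmentation ideal in Example~\ref{ex:basic}(b).

\begin{corollary}[No gaps]\label{cor:nogaps}
\begin{enumerate}
\item[(a)] Let $r\ge2$, let $M$ be a finitely generated $kE$-module of constant Jordan type, and let $1\le i\le p-1$. If the number of blocks of length $>i$ is not divisible by $p$, for instance if it is positive and less than $p$, then blocks of length $i$ occur.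
\item[(b)] Let $k$ be algebraically closed of characteristic $0$. Suppose that all nonzero members of a two-dimensional linear space of pairwise commuting nilpotent matrices over $k$ have the same Jordan type, with largest block of length $\ell$. Then every length $1,2,\dots,\ell$ occurs.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) is the contrapositive of Theorem~\ref{thm:A}. For (b), let $X,Y$ be a basis of the space, and suppose that a length $i$ with $1\le i<\ell$ does not occur. Then $(H_{i,1})$ holds, with $n$ the number of blocks of length $>i$, and $n\ge1$ because of the block of length $\ell$. This contradicts Theorem~\ref{thm:B}(a).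
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Modules of constant Jordan type and vector bundles on projective space},
\texttt{http://www.math.washington.edu/\textasciitilde pischool/Notes/Benson-Notes.pdf}.

\end{thebibliography}
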